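\title{The leading coefficients of Bergman polynomials over quasiconformal curves}

\begin{abstract}
Let $\lambda_n$ be the leading coefficient of the $n$th Bergman polynomial of a Jordan domain whose boundary $\Gamma$ has logarithmic capacity $1/\gamma$. It has been conjectured that $\frac{n+1}{\pi}\gamma^{2(n+1)}\lambda_n^{-2}\to1$ whenever $\Gamma$ is a quasiconformal curve. We construct a quasiconformal curve for which this ratio stays below $1-1.9\cdot10^{-4}$ for every $n$. We prove that the ratio lies in $[1-k^2,1]$ if the exterior conformal map has a quasiconformal extension with Beltrami coefficient bounded by $k$, and that the lower bound is sharp, even as a lower limit for a single curve. Finally we characterize the quasiconformal curves for which the ratio tends to $1$, in terms of the Grunsky matrix, of circular means of the Schwarzian derivative, and of the Beltrami coefficient of an extension. All rectifiable quasiconformal curves are among them.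
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\Gamma$ be a bounded Jordan curve in $\mathbb{C}$, let $G$ be its interior and $\Omega=\overline{\mathbb{C}}\setminus\overline{G}$ its exterior. Let $\Phi$ be the conformal map of $\Omega$ onto $\Delta=\{|w|>1\}\cup\{\infty\}$ with $\Phi(z)=\gamma z+\gamma_0+\gamma_1z^{-1}+\cdots$ near $\infty$ and $\gamma>0$, so that $\operatorname{cap}(\Gamma)=1/\gamma$. The \emph{Bergman polynomials} $p_n(z)=\lambda_nz^n+\cdots$, $\lambda_n>0$, are the polynomials orthonormal with respect to area measure on $G$: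
\[
\int_G p_m\,\overline{p_n}\,dA=\delta_{m,n},\qquad m,n\ge0 .
\]
A monic polynomial of degree $n$ is $p_n/\lambda_n$ plus a polynomial of lower degree, which is orthogonal to $p_n$. Hence
\begin{equation}\label{eq:min}
\lambda_n^{-2}=\min\Big\{\int_G|Q|^2\,dA:\ Q\text{ monic of degree }n\Big\}.
\end{equation}
For a disk of radius $r$ centered at $0$ the minimizer is $z^n$, so $\lambda_n^{-2}=\pi r^{2n+2}/(n+1)$, and $\gamma=1/r$. The number $\alpha_n$ defined by
\[
\frac{n+1}{\pi}\,\frac{\gamma^{2(n+1)}}{\lambda_n^2}=1-\alpha_n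
\]
therefore compares $G$ with the disk of the same capacity; for instance $1-\alpha_0$ is the area of $G$ divided by $\pi\operatorname{cap}(\Gamma)^2$.

One expects $\alpha_n\to0$ for the following reason. Take $\gamma=1$, and let $F_{n+1}$ be the polynomial part of $\Phi^{n+1}$ at $\infty$. Then $F_{n+1}'/(n+1)$ is a competitor in \eqref{eq:min}, and Green's formula turns $\int_G|F_{n+1}'|^2dA$ into $\frac1{2i}\oint_\Gamma\overline{F_{n+1}}\,dF_{n+1}$. If $F_{n+1}$ is replaced here by $\Phi^{n+1}$, which winds $n+1$ times around the unit circle, the integral becomes $\pi(n+1)$, the value for the disk. So $\alpha_n$ should measure the discarded part $F_{n+1}-\Phi^{n+1}$. This part is a series in negative powers of $\Phi$, and each of its suitably normalized coefficients tends to $0$ as $n\to\infty$, for every Jordan curve (Remark~\ref{rem:weak}). For an ellipse $\alpha_n$ decays geometrically.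

An orientation-preserving homeomorphism $f$ between plane domains is \emph{$K$-quasiconformal} if $f\in W^{1,2}_{\rm loc}$ and $|\bar\partial f|\le k|\partial f|$ almost everywhere, where $k=\frac{K-1}{K+1}<1$. Then $\partial f\ne0$ a.e., and $\mu=\bar\partial f/\partial f$ is the \emph{Beltrami coefficient} of $f$. The model is $f(w)=w+k\bar w$, which has $\mu\equiv k$ and maps circles to ellipses with ratio of axes $K$. A \emph{quasiconformal curve} is the image of the unit circle under a quasiconformal homeomorphism of the plane. The following conjecture is stated in \cite{talk}.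

\medskip
\noindent\textbf{Conjecture.} \emph{If $\Gamma$ is a quasiconformal curve, then $\frac{n+1}{\pi}\gamma^{2(n+1)}\lambda_n^{-2}=1+o(1)$ as $n\to\infty$.}
\medskip

We show that the conjecture is false, find the sharp lower bound for the ratio, and determine the quasiconformal curves for which the conclusion does hold.

\subsection*{Notation and results}
Under $z\mapsto az+b$ with $a>0$, the number $\lambda_n^{-2}$ is multiplied by $a^{2n+2}$ and $\gamma$ is divided by $a$, so $\alpha_n$ does not change. \emph{From now on $\gamma=1$.} Let $\mathbb{D}$ be the unit disk, $\mathbb{T}$ the unit circle, and $\Psi=\Phi^{-1}:\Delta\to\Omega$, $\Psi(w)=w+a_0+a_1w^{-1}+\cdots$; by Carath\'eodory's theorem $\Psi$ extends to a homeomorphism of $\overline\Delta$ onto $\overline\Omega$. The \emph{Faber polynomial} $F_n$, the polynomial part of $\Phi^n$ at $\infty$, is monic of degree $n$. We write, for $n,m\ge1$,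
\begin{equation}\label{eq:faber}
F_n(\Psi(w))=w^n+\sum_{m\ge1}\beta_{nm}w^{-m}\ \ (|w|>1),\qquad c_{nm}=\sqrt{\frac mn}\,\beta_{nm},\qquad \varepsilon_n=\sum_{m\ge1}|c_{nm}|^2 .
\end{equation}
The matrix $C=(c_{nm})$ is the \emph{Grunsky matrix} of $\Psi$. The Schwarzian derivative is $S_\Psi=(\Psi''/\Psi')'-\frac12(\Psi''/\Psi')^2$. An \emph{extension} of $\Psi$ is a quasiconformal homeomorphism $f$ of $\mathbb{C}$ with $f=\Psi$ on $\{|w|>1\}$; its Beltrami coefficient $\mu$ vanishes there. If $\Gamma$ is a quasiconformal curve, extensions exist (Section~\ref{sec:qc}), and we put $\kappa(\Gamma)=\inf\|\mu\|_\infty$, the infimum over all extensions.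

\begin{theorem}\label{thm:counter}
For $s\ge1$ let $r_s=4^{-2^{-s}}$, and let
\[
\nu(z)=(\bar z/|z|)^{2^s-2}\quad\text{for }r_s\le|z|<r_{s+1},\ s\ge1,\qquad \nu=0\ \text{ elsewhere}.
\]
Let $f$ be the quasiconformal homeomorphism of $\mathbb{C}$ with $\bar\partial f=\frac1{10}\nu\,\partial f$ and $f(w)=w+O(1/w)$ at $\infty$. For the quasiconformal curve $\Gamma=f(\mathbb{T})$,
\[
\frac{n+1}{\pi}\,\frac{\gamma^{2(n+1)}}{\lambda_n^2}\le1-1.9\cdot10^{-4}\qquad\text{for all }n\ge0 .
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}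
\begin{itemize}
\item[(i)] If $\Psi$ has an extension with $\|\mu\|_\infty\le k<1$, then for all $n\ge0$
\[
1-k^2\le\frac{n+1}{\pi}\,\frac{\gamma^{2(n+1)}}{\lambda_n^2}\le1,\qquad \varepsilon_{n+1}\le\alpha_n\le\frac{\varepsilon_{n+1}}{1-k^2}.
\]
\item[(ii)] For each $n\ge0$ and $k\in(0,1)$ there is a curve as in {\rm(i)} with $\alpha_n=k^2$.
\item[(iii)] For each $k\in(0,1)$ there is a single quasiconformal curve with $\kappa(\Gamma)=k$ and
\[
\liminf_{n\to\infty}\frac{n+1}{\pi}\,\frac{\gamma^{2(n+1)}}{\lambda_n^2}=1-k^2 .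
\]
\end{itemize}
\end{theorem}

Taking the infimum over extensions in (i), the ratio always lies in $[1-\kappa(\Gamma)^2,1]$.

\begin{theorem}\label{thm:char}
For a quasiconformal curve $\Gamma$ the following are equivalent:
\begin{itemize}
\item[(a)] $\frac{n+1}{\pi}\gamma^{2(n+1)}\lambda_n^{-2}\to1$;
\item[(b)] $\varepsilon_n\to0$;
\item[(c)] $\frac1N\sum_{n\le N}\varepsilon_n\to0$;
\item[(d)] $I(R):=\int_0^{2\pi}(R-1)^4|S_\Psi(Re^{i\theta})|^2\,d\theta\to0$ as $R\to1^+$;
\item[(e)] $\Psi$ has an extension with $\frac1s\int_{1-s<|w|<1}|\mu|^2\,dA\to0$ as $s\to0^+$.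
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:rect}
The conclusion of the conjecture holds for a quasiconformal curve if $(R-1)^2S_\Psi(Re^{i\theta})\to0$ as $R\to1^+$ for almost every $\theta$. In particular it holds for every rectifiable quasiconformal curve, and whenever $(|w|-1)^2S_\Psi(w)\to0$ as $|w|\to1$ (asymptotically conformal curves).
\end{corollary}

One picture explains all four statements. The probability measure $\frac N\pi|w|^{2N-2}dA$ on $\mathbb{D}$ gives the annulus $a<|w|<b$ the mass $b^{2N}-a^{2N}$; it is concentrated at distance about $1/N$ from $\mathbb{T}$ and is spread evenly over all directions. So degree $N-1$ sees the distortion of $\Gamma$ at scale $1/N$, \emph{averaged around the circle}. Distortion that is confined to few directions averages out; this is conditions (d) and (e). Quasiconformality bounds the distortion at each scale but does not force its average to decay, and a curve that is distorted at all scales and in all directions violates the conjecture.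 By Corollary~\ref{cor:rect} the curves of Theorems~\ref{thm:counter} and~\ref{thm:sharp}(iii) are not rectifiable.

\section{One scale: rippled circles}\label{sec:model}

The mechanism of the counterexample is visible in a family where everything can be computed by hand. Fix $k\in(0,1)$ and let
\[
L(u)=u+k\bar u\quad(|u|\le1),\qquad L(u)=u+k/u\quad(|u|\ge1).
\]
The two formulas agree on $\mathbb{T}$. The first is a linear bijection of $\mathbb{D}$ onto the ellipse $E$ with semiaxes $1+k$ and $1-k$, of area $\pi(1-k^2)$. The second is injective, since $L(u_1)-L(u_2)=(u_1-u_2)(1-k/(u_1u_2))$, and maps $\Delta$ conformally onto the exterior of $E$. So $L$ is a homeomorphism of $\mathbb{C}$ with $L(0)=0$. For $\Gamma=\partial E$ we have $\Psi=L|_\Delta$, $\gamma=1$, the map $L$ is an extension with $\mu=k$ on $\mathbb{D}$, and $\alpha_0=1-\frac1\pi|E|=k^2$.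

The same loss can be moved to any degree. For $N\ge1$ lift $L$ through the $N$th power:
\[
f(z)=z\big(1+k(\bar z/z)^N\big)^{1/N}\ \ (0<|z|\le1),\qquad f(w)=w\big(1+kw^{-2N}\big)^{1/N}\ \ (|w|\ge1),
\]
with principal roots and $f(0)=0$. Then $f$ is continuous, $f(z)^N=L(z^N)$, and $f(\eta z)=\eta f(z)$ if $\eta^N=1$. If $f(z_1)=f(z_2)\neq0$, then $z_1^N=z_2^N$, so $z_1=\eta z_2$ with $\eta^N=1$ and $f(z_1)=\eta f(z_2)$, which forces $\eta=1$. The two identities also show that $f$ is onto and that $G:=f(\mathbb{D})=\{z:z^N\in E\}$. Differentiating $f^N=z^N+k\bar z^N$ in $\mathbb{D}\setminus\{0\}$ gives $f^{N-1}\partial f=z^{N-1}$ and $f^{N-1}\bar\partial f=k\bar z^{N-1}$. Since $|f(z)|\ge(1-k)^{1/N}|z|$, the derivatives are bounded there, so $f$ is locally Lipschitz, and it is quasiconformal with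
\begin{equation}\label{eq:modelmu}
\mu(z)=k(\bar z/z)^{N-1}=k(\bar z/|z|)^{2N-2}\quad\text{in }\mathbb{D},\qquad \mu=0\ \text{ in }\Delta .
\end{equation}
The curve $\Gamma_{N,k}=f(\mathbb{T})$ has $\Psi=f|_\Delta$ and $\gamma=1$. Its modulus oscillates $2N$ times between $(1-k)^{1/N}$ and $(1+k)^{1/N}$: for large $N$ it is a circle with ripples whose height and width are both of order $1/N$ (Figure~\ref{fig:ripples}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dashed,gray] (0,0) circle (1);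
\draw[thick] (0,0) ellipse (1.5 and 0.5);
\node at (0,-1.5) {$N=1$};
\begin{scope}[shift={(3.4,0)}]
\draw[dashed,gray] (0,0) circle (1);
\draw[thick,domain=0:360,samples=181,smooth] plot (\x:{pow(0.5625/(1.25-cos(4*\x)),0.25)});
\node at (0,-1.5) {$N=2$};
\end{scope}
\begin{scope}[shift={(6.6,0)}]
\draw[dashed,gray] (0,0) circle (1);
\draw[thick,domain=0:360,samples=241,smooth] plot (\x:{pow(0.5625/(1.25-cos(8*\x)),0.125)});
\node at (0,-1.5) {$N=4$};
\end{scope}
\end{tikzpicture}
\caption{The preimages $\Gamma_{N,k}$ of the ellipse with semiaxes $1+k$, $1-k$ under $z\mapsto z^N$, for $k=\frac12$, with the unit circle dashed. Each curve has capacity $1$, and $\Gamma_{N,k}$ has $\alpha_{N-1}=k^2$.}\label{fig:ripples}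
\end{figure}

Since $G$ is invariant under rotation by $\eta=e^{2\pi i/N}$, the integral $\int_Gz^{N-1}\bar z^{\,j}dA$ equals $\eta^{N-1-j}$ times itself and so vanishes for $0\le j<N-1$. Thus $z^{N-1}$ is the monic orthogonal polynomial of degree $N-1$. The map $z\mapsto z^N$ has Jacobian $|Nz^{N-1}|^2$ and covers $E\setminus\{0\}$ exactly $N$ times, so
\[
N^2\lambda_{N-1}^{-2}=\int_G|Nz^{N-1}|^2dA=N|E|=N\pi(1-k^2),\qquad\text{that is,}\qquad\alpha_{N-1}=k^2 .
\]
With $N=n+1$ this proves Theorem~\ref{thm:sharp}(ii).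

The curves $\Gamma_{N,k}$ converge to the circle as $N\to\infty$, yet $\alpha_{N-1}(\Gamma_{N,k})$ does not decrease. Each of them is rectifiable, so none is a counterexample; we want one curve that carries ripples at infinitely many scales. By the picture of Section~\ref{sec:intro}, the coefficient \eqref{eq:modelmu} should matter for degree $N-1$ only in an annulus at distance about $1/N$ from $\mathbb{T}$. Different scales occupy disjoint annuli, so their coefficients can be placed side by side without increasing $\|\mu\|_\infty$. This is the $\nu$ of Theorem~\ref{thm:counter}, with $N=2^{s-1}$. The price is that $f$ is no longer explicit and the scales interact nonlinearly. The next two sections reduce $\alpha_n$ to the Grunsky matrix and control the interaction by the Schwarz lemma.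

\section{The Grunsky matrix and the extremal problem}\label{sec:grunsky}

In this section $\Gamma$ is any bounded Jordan curve with $\gamma=1$, unless stated otherwise.

\begin{proposition}\label{prop:sym}
The matrix $C$ is symmetric, and for $1<|\zeta|,|w|<\infty$
\begin{equation}\label{eq:U}
U(\zeta,w):=\frac{\Psi'(\zeta)\Psi'(w)}{(\Psi(\zeta)-\Psi(w))^2}-\frac1{(\zeta-w)^2}=-\sum_{n,m\ge1}\sqrt{nm}\,c_{nm}\zeta^{-n-1}w^{-m-1},
\end{equation}
the series converging absolutely. Moreover $U(z,z)=\frac16S_\Psi(z)$.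
\end{proposition}

\begin{proof}
Fix $z\in\mathbb{C}$ and take $R$ large. The substitution $s=\Psi(\zeta)$ gives
\[
\frac1{2\pi i}\oint_{|\zeta|=R}\frac{\zeta^n\Psi'(\zeta)}{\Psi(\zeta)-z}\,d\zeta=\frac1{2\pi i}\oint\frac{\Phi(s)^n}{s-z}\,ds=F_n(z),
\]
because $(\Phi(s)^n-F_n(s))/(s-z)=O(s^{-2})$ is holomorphic outside the contour and contributes nothing. Hence $\frac{\Psi'(\zeta)}{\Psi(\zeta)-z}=\frac1\zeta+\sum_{n\ge1}F_n(z)\zeta^{-n-1}$ for large $|\zeta|$, and integrating from $\infty$,
$\log\frac{\Psi(\zeta)-z}{\zeta}=-\sum_{n\ge1}\frac1nF_n(z)\zeta^{-n}$. Put $z=\Psi(w)$ and subtract $\log(1-w/\zeta)=-\sum\frac1nw^n\zeta^{-n}$: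
\begin{equation}\label{eq:log}
\log\frac{\Psi(\zeta)-\Psi(w)}{\zeta-w}=-\sum_{n,m\ge1}\frac{\beta_{nm}}n\,\zeta^{-n}w^{-m}.
\end{equation}
The quotient on the left equals $1-\sum_{n,m\ge1}a_{n+m-1}\zeta^{-n}w^{-m}$. It is holomorphic on $\Delta\times\Delta$, equals $1$ if $\zeta=\infty$ or $w=\infty$, and has no zeros since $\Psi$ is univalent. Its logarithm is therefore holomorphic on $\Delta\times\Delta$, so \eqref{eq:log} is a power series in $\zeta^{-1},w^{-1}$ converging absolutely there. The left side is symmetric, so $\beta_{nm}/n=\beta_{mn}/m$, and $c_{nm}=\sqrt{nm}\,\beta_{nm}/n=c_{mn}$. Applying $\partial_\zeta\partial_w$ to \eqref{eq:log} and using $m\beta_{nm}=\sqrt{nm}\,c_{nm}$ gives \eqref{eq:U}.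

Let $\zeta=z+h$, $p=\Psi''(z)/(2\Psi'(z))$, $q=\Psi'''(z)/(6\Psi'(z))$. By Taylor's formula
\[
h^2U(z+h,z)=\frac{1+2ph+3qh^2}{(1+ph+qh^2)^2}-1+O(h^3)=(q-p^2)h^2+O(h^3),
\]
and $q-p^2=\frac16\big(\Psi'''/\Psi'-\frac32(\Psi''/\Psi')^2\big)=\frac16S_\Psi(z)$.
\end{proof}

The normalization of $c_{nm}$ is chosen so that $L^2$ norms of polynomials become $\ell^2$ norms. We regard $\mathbb{C}^N$ as the span of the first $N$ basis vectors $e_1,\dots,e_N$ of $\ell^2$; note that $\|Ce_n\|^2=\varepsilon_n$.

\begin{proposition}\label{prop:energy}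
If $x\in\mathbb{C}^N$ and $P=\sum_{j=1}^Nx_jF_j/\sqrt j$, then
\begin{equation}\label{eq:energy}
\int_{\overline G}|P'|^2dA=\pi\big(\|x\|^2-\|Cx\|^2\big).
\end{equation}
Consequently $C$ is an operator on $\ell^2$ with $\|C\|\le1$, and
\begin{equation}\label{eq:lower}
\alpha_n\ge\varepsilon_{n+1}\ge0\qquad(n\ge0).
\end{equation}
If $\Gamma$ has zero area, then
\begin{equation}\label{eq:extremal}
1-\alpha_n=\min\big\{\|x\|^2-\|Cx\|^2:\ x\in\mathbb{C}^{n+1},\ x_{n+1}=1\big\}.
\end{equation}
\end{proposition}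

\begin{proof}
Let $y=Cx$, so $y_m=\sum_jc_{jm}x_j$ by symmetry. Since $\beta_{jm}/\sqrt j=c_{jm}/\sqrt m$, we have $P\circ\Psi=\sum_jx_jw^j/\sqrt j+\sum_my_mw^{-m}/\sqrt m$. Let $G_R$ be the interior of the curve $\Psi(\{|w|=R\})$, $R>1$. For a Laurent series $g=\sum_lg_lw^l$ one has $\frac1{2i}\oint_{|w|=R}\bar g\,g'dw=\pi\sum_ll|g_l|^2R^{2l}$, so Green's formula gives
\[
\int_{G_R}|P'|^2dA=\frac1{2i}\oint_{|w|=R}\overline{P\circ\Psi}\,(P\circ\Psi)'dw=\pi\Big(\sum_j|x_j|^2R^{2j}-\sum_m|y_m|^2R^{-2m}\Big).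
\]
As $R\downarrow1$ the sets $G_R$ decrease to $\overline{\mathbb{C}}\setminus\Omega=\overline G$, and the last sum increases to $\|y\|^2$. This is \eqref{eq:energy}, and its left side is nonnegative.

The polynomials $F_1',\dots,F_{n+1}'$ span the polynomials of degree at most $n$. For $x\in\mathbb{C}^{n+1}$ the coefficient of $z^n$ in $P'$ is $x_{n+1}\sqrt{n+1}$, so the monic polynomials of degree $n$ are the $P'/\sqrt{n+1}$ with $x_{n+1}=1$. By \eqref{eq:min},
\[
1-\alpha_n=\frac{n+1}\pi\lambda_n^{-2}=\min_{x_{n+1}=1}\frac1\pi\int_G|P'|^2dA .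
\]
The choice $x=e_{n+1}$ and $\int_G\le\int_{\overline G}$ give $1-\alpha_n\le1-\varepsilon_{n+1}$. If $\Gamma$ has zero area, the two integrals agree and \eqref{eq:extremal} follows.
\end{proof}

For the ellipse $\Psi(w)=w+k/w$, the sums $t_n=w^n+(k/w)^n$ satisfy $t_{n+1}=\Psi\, t_n-kt_{n-1}$, so $t_n$ is a polynomial in $\Psi(w)$ of the form $w^n+O(1/w)$, that is, $t_n=F_n(\Psi(w))$. Hence $C$ is diagonal with entries $k^n$, and \eqref{eq:extremal} gives $\alpha_n=k^{2n+2}$. For $\Gamma_{N,k}$ we have $\Psi^N=w^N+kw^{-N}$, so $F_N(z)=z^N$ and $c_{NN}=k$: the ripples put the entry $k$ in position $(N,N)$.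

\begin{remark}\label{rem:weak}
Since $\|C\|\le1$, every column of $C$ lies in $\ell^2$, so $c_{nm}\to0$ as $n\to\infty$ for each fixed $m$; that is, $Ce_n\to0$ weakly. Condition (b) asks for $Ce_n\to0$ in norm. This holds if $C$ is compact, and it can fail only if the mass of the $n$th row escapes to indices $m\to\infty$. In our examples it sits at $m$ comparable to $n$.
\end{remark}

We shall also need the Kraus--Nehari bound
\begin{equation}\label{eq:KN}
(|z|^2-1)^2|S_\Psi(z)|\le6\qquad(|z|>1).
\end{equation}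
It follows from \eqref{eq:U}: with $x_n=\sqrt n\,z^{-n-1}$ we get $\frac16|S_\Psi(z)|=|\sum c_{nm}x_nx_m|\le\|x\|^2=\sum n|z|^{-2n-2}=(|z|^2-1)^{-2}$.

\section{Grunsky coefficients from the Beltrami coefficient}\label{sec:qc}

We use the following standard facts about quasiconformal maps; see \cite{Ahlfors} for the theory. On the sphere, quasiconformality is defined through the charts $z$ and $1/z$. Let $\iota(w)=w^*=1/\bar w$ be the reflection in $\mathbb{T}$.
\begin{itemize}
\item[(Q1)] Compositions of quasiconformal maps are quasiconformal. The inverse of a $K$-quasiconformal map $f$, its compositions with conformal maps, and $\iota\circ f\circ\iota$ are $K$-quasiconformal. Quasiconformal maps take null sets to null sets.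
\item[(Q2)] A homeomorphism of the sphere that is $K$-quasiconformal off $\mathbb{T}$ is $K$-quasiconformal.
\item[(Q3)] If $\mu$ is measurable, $\|\mu\|_\infty<1$ and $\mu=0$ off $\mathbb{D}$, there is a unique quasiconformal homeomorphism $f$ of $\mathbb{C}$ with $\bar\partial f=\mu\,\partial f$ and $f(w)=w+O(1/w)$ at $\infty$ (the \emph{principal solution}). It is conformal in $\Delta$.
\item[(Q4)] The $K$-quasiconformal homeomorphisms of the sphere that fix three given points form a compact family under uniform convergence in the spherical metric.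
\end{itemize}
By (Q1) a quasiconformal curve has zero area, so \eqref{eq:extremal} applies to it. Extensions exist: if $\Gamma=F(\mathbb{T})$ with $F$ quasiconformal, then $F(\mathbb{D})=G$, and $g=F^{-1}\circ\Psi$ is a homeomorphism of $\overline\Delta$, quasiconformal in $\Delta$. The map equal to $\Psi$ on $\overline\Delta$ and to $F\circ\iota\circ g\circ\iota$ on $\overline{\mathbb{D}}$ is well defined on $\mathbb{T}$, where $\iota$ is the identity; it is a homeomorphism of the sphere fixing $\infty$, and it is quasiconformal by (Q1) and (Q2). Every extension maps $\mathbb{D}$ onto $G$. Conversely, a principal solution $f$ is an extension of the exterior map $\Psi=f|_\Delta$ of the curve $f(\mathbb{T})$, which has $\gamma=1$.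

The \emph{Beurling transform} $Sg(w)=-\frac1\pi\,\mathrm{p.v.}\!\int g(\zeta)(w-\zeta)^{-2}dA(\zeta)$ is the Fourier multiplier with symbol $\bar\xi/\xi$, in the convention in which $\partial$ and $\bar\partial$ have symbols $\frac i2\bar\xi$ and $\frac i2\xi$. Hence:
\begin{itemize}
\item[(S1)] $S$ is an isometry of $L^2(\mathbb{C})$, and $\partial v=S\bar\partial v$ whenever $v\in W^{1,2}_{\rm loc}(\mathbb{C})$ and $\partial v,\bar\partial v\in L^2(\mathbb{C})$.
\end{itemize}
For the second claim, the Fourier transform of $\bar\partial(\partial v)=\partial(\bar\partial v)$ reads $\xi\,\widehat{\partial v}=\bar\xi\,\widehat{\bar\partial v}$ a.e.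

An extension $f$ continues the function $F_n\circ\Psi$ of \eqref{eq:faber} to the whole plane, and its failure to be holomorphic inside $\mathbb{D}$ determines the coefficients $\beta_{nm}$. Put $u_n(w)=nw^{n-1}\chi_{\mathbb{D}}(w)$, and let $\mu S$ denote the operator $g\mapsto\mu\cdot Sg$.

\begin{lemma}\label{lem:omega}
Let $f$ be an extension of $\Psi$ with Beltrami coefficient $\mu$, and let $\omega_n=\bar\partial(F_n\circ f)$, $n\ge1$. Then $\omega_n\in L^2(\mathbb{C})$ vanishes off $\mathbb{D}$, and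
\begin{gather}
\omega_n=\mu\,(u_n+S\omega_n)=\sum_{j\ge0}(\mu S)^j(\mu u_n)\quad\text{in }L^2,\label{eq:neumann}\\
\beta_{nm}=\frac1\pi\int_{\mathbb{D}}\omega_n(\zeta)\zeta^{m-1}dA(\zeta),\qquad \pi n\varepsilon_n\le\int_{\mathbb{D}}|\omega_n|^2dA.\label{eq:beta}
\end{gather}
\end{lemma}

\begin{proof}
Let $v=F_n\circ f-w^n$. It lies in $W^{1,2}_{\rm loc}(\mathbb{C})$, because $f$ does, $f$ is continuous and $F_n$ is a polynomial. On $\Delta$ it equals $\sum_m\beta_{nm}w^{-m}$, so $v'=O(w^{-2})$ at $\infty$ and $\partial v,\bar\partial v\in L^2(\mathbb{C})$. We have $\bar\partial v=\omega_n$, and $\partial v=S\omega_n$ by (S1). By the chain rule $\omega_n=F_n'(f)\,\mu\,\partial f=\mu\,\partial(F_n\circ f)=\mu(nw^{n-1}+S\omega_n)$. As $\mu=0$ off $\mathbb{D}$, this is the first equality in \eqref{eq:neumann}; the second is the Neumann series, since $\mu S$ has norm at most $\|\mu\|_\infty<1$ on $L^2$.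

Let $\chi$ be smooth, equal to $1$ for $|w|\le2$, with compact support in $|w|<3$. By the definition of the weak derivative, and Green's formula in the annulus $2<|w|<3$ where $v$ is holomorphic,
\[
\int_{\mathbb{D}}\omega_nw^{m-1}dA=-\int_{2<|w|<3}\bar\partial\big(vw^{m-1}\chi\big)\,dA=\frac1{2i}\oint_{|w|=2}vw^{m-1}dw=\pi\beta_{nm}.
\]
Finally $\int_{|w|>1}|w|^{-2m-2}dA=\pi/m$ and the powers of $w$ are orthogonal, so
\[
\pi n\varepsilon_n=\pi\sum_mm|\beta_{nm}|^2=\int_{|w|>1}|\partial v|^2dA\le\|S\omega_n\|_2^2=\|\omega_n\|_2^2.\qedhere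
\]
\end{proof}

By \eqref{eq:neumann} and \eqref{eq:beta}, $c_{nm}$ is a series in $\mu$ whose first term is explicit. To control the other terms we scale $\mu$ by a complex parameter. Let $\nu$ be measurable with $\|\nu\|_\infty\le1$ and $\nu=0$ off $\mathbb{D}$. For $|t|<1$ let $f_t$ be the principal solution with coefficient $t\nu$ and $C(t)=(c_{nm}(t))$ the Grunsky matrix of $f_t|_\Delta$. Then
\begin{equation}\label{eq:series}
c_{nm}(t)=\frac1\pi\sqrt{\frac mn}\ \sum_{j\ge0}t^{j+1}\int_{\mathbb{D}}\big[(\nu S)^j(\nu u_n)\big](\zeta)\,\zeta^{m-1}dA(\zeta).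
\end{equation}
The coefficients are bounded in $j$, because $\nu S$ has norm at most $1$. So $c_{nm}$ is holomorphic in $|t|<1$, $c_{nm}(0)=0$, and
\begin{equation}\label{eq:variation}
c_{nm}'(0)=\frac{\sqrt{nm}}\pi\int_{\mathbb{D}}\nu(\zeta)\zeta^{n+m-2}dA(\zeta).
\end{equation}
The a priori bound $\|C(t)\|\le1$ now makes the Schwarz lemma available.

\begin{lemma}\label{lem:schwarz}
\begin{itemize}
\item[(i)] $\|C(t)\|\le|t|$ for $|t|<1$.
\item[(ii)] If $|c_{nm}'(0)|\ge a>|t|$, then $a\le1$ and $|c_{nm}(t)|\ge|t|\,\dfrac{a-|t|}{1-a|t|}$.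
\item[(iii)] If $\Psi$ has an extension with coefficient $\mu$, then $\|C\|\le\|\mu\|_\infty$. Hence $\|C\|\le\kappa(\Gamma)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For finitely supported unit vectors $x,y$ the function $\sum c_{nm}(t)x_ny_m$ is holomorphic in the unit disk, bounded by $1$ by Proposition~\ref{prop:energy}, and zero at $t=0$. By the Schwarz lemma it is bounded by $|t|$.

(ii) By (i), $g(t)=c_{nm}(t)/t$ is holomorphic with $|g|\le1$; put $b=|g(0)|\in[a,1]$. The Schwarz--Pick lemma gives $|g(t)|\ge\frac{b-|t|}{1-b|t|}$ (if $b=1$, then $g$ is a unimodular constant). The right side increases with $b$, its derivative being $(1-|t|^2)/(1-b|t|)^2$.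

(iii) If $\mu=0$, then $C=0$ by Lemma~\ref{lem:omega}. Otherwise let $t=\|\mu\|_\infty$, $\nu=\mu/t$. Lemma~\ref{lem:omega} expresses $c_{nm}$ by the series \eqref{eq:series}, so $C=C(t)$.
\end{proof}

\section{The counterexample and the sharp bound}\label{sec:counter}

Both constructions place the coefficients \eqref{eq:modelmu} on disjoint annuli. Let $0\le r_1<r_2<\cdots<1$, let $1\le N_1<N_2<\cdots$ be integers, and let
\begin{equation}\label{eq:layers}
\nu(z)=(\bar z/|z|)^{2N_s-2}\quad\text{for }r_s\le|z|<r_{s+1},\ s\ge1,\qquad\nu=0\ \text{ elsewhere}.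
\end{equation}
To first order in $t$ the scales do not interact. Indeed, on the $s'$th annulus $\nu\zeta^{2N_s-2}=r^{2N_s-2}e^{2i(N_s-N_{s'})\theta}$, whose angular integral vanishes unless $s'=s$. So \eqref{eq:variation} gives, for $n+m=2N_s$,
\begin{equation}\label{eq:layervar}
c_{nm}'(0)=2\sqrt{nm}\int_{r_s}^{r_{s+1}}r^{2N_s-1}dr=\frac{\sqrt{nm}}{N_s}\Big(r_{s+1}^{2N_s}-r_s^{2N_s}\Big).
\end{equation}
The $s$th annulus thus acts on the whole antidiagonal $n+m=2N_s$ and serves every $n$ comparable to $N_s$. Geometric growth of $N_s$ reaches all degrees, at the cost of a small constant; faster growth lets each annulus carry almost all the mass of its scale and gives the sharp constant along a subsequence.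

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Here $2N_s=2^s$, $r_s^{2^s}=\frac14$ and $r_{s+1}^{2^s}=\frac12$, and $f=f_t$ with $t=\frac1{10}$. Given $n\ge1$, let $s\ge1$ be the integer with $2^s/3\le n<2^{s+1}/3$; these intervals cover $[\frac23,\infty)$. Put $m=2^s-n\ge1$ and $\vartheta=n2^{-s}\in[\frac13,\frac23)$. By \eqref{eq:layervar},
\[
c_{nm}'(0)=\frac{2^s\sqrt{\vartheta(1-\vartheta)}}{2^{s-1}}\cdot\frac14=\frac12\sqrt{\vartheta(1-\vartheta)}\ge\frac12\cdot\frac{\sqrt2}3=\frac{\sqrt2}6=:a .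
\]
Since $0.2357<a<0.2358$, Lemma~\ref{lem:schwarz}(ii) gives
\[
\varepsilon_n\ge|c_{nm}(t)|^2\ge\Big(\frac1{10}\cdot\frac{a-0.1}{1-0.1a}\Big)^2>\Big(\frac1{10}\cdot\frac{0.1357}{0.9765}\Big)^2>(0.01389)^2>1.9\cdot10^{-4}
\]
for all $n\ge1$. By \eqref{eq:lower}, $\alpha_n\ge\varepsilon_{n+1}>1.9\cdot10^{-4}$ for all $n\ge0$.
\end{proof}

The value $t=\frac1{10}$ plays no special role: for every $t\in(0,\sqrt2/6)$ the same argument gives $\inf_n\alpha_n>0$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]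
(i) By Lemma~\ref{lem:schwarz}(iii), $\|C\|\le k$. In \eqref{eq:extremal} we have $\|x\|^2-\|Cx\|^2\ge(1-k^2)\|x\|^2\ge1-k^2$, so $1-\alpha_n\ge1-k^2$. The bounds $\alpha_n\ge\varepsilon_{n+1}\ge0$ are \eqref{eq:lower}. Writing $x=e_{n+1}+y$ with $y\in\mathbb{C}^n$, so that $\|x\|^2=1+\|y\|^2$, we get from \eqref{eq:extremal}
\[
\alpha_n=\max_y\big(\|Ce_{n+1}+Cy\|^2-\|y\|^2\big)\le\max_{s\ge0}\big((\sqrt{\varepsilon_{n+1}}+ks)^2-s^2\big)=\frac{\varepsilon_{n+1}}{1-k^2},
\]
the maximum being attained at $s=k\sqrt{\varepsilon_{n+1}}/(1-k^2)$.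

(ii) This was proved in Section~\ref{sec:model}.

(iii) Let $r_1=0$, $N_0=0$. Inductively choose $N_s>N_{s-1}$ with $r_s^{2N_s}<2^{-s}$, then $r_{s+1}\in(r_s,1)$ with $r_{s+1}>1-2^{-s}$ and $r_{s+1}^{2N_s}>1-2^{-s}$. Define $\nu$ by \eqref{eq:layers} and let $\Gamma=f_k(\mathbb{T})$. By \eqref{eq:layervar}, $c_{N_sN_s}'(0)\ge a_s:=1-2^{1-s}$. For large $s$ we have $a_s>k$, and Lemma~\ref{lem:schwarz}(ii) gives
\[
|c_{N_sN_s}(k)|\ge k\,\frac{a_s-k}{1-a_sk}\longrightarrow k .
\]
Hence $\limsup\alpha_n\ge\limsup\varepsilon_n\ge k^2$, while $\alpha_n\le k^2$ by (i). The extension $f_k$ shows $\kappa(\Gamma)\le k$, and $\kappa(\Gamma)\ge\|C\|\ge\sup_s|c_{N_sN_s}(k)|\ge k$.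
\end{proof}

\section{Proof of the characterization}\label{sec:char}

The equivalence (a)$\Leftrightarrow$(b) is Theorem~\ref{thm:sharp}(i); the direction (b)$\Rightarrow$(a) uses both the zero area of $\Gamma$ and the strict inequality $\|C\|<1$. The implication (b)$\Rightarrow$(c) is immediate. We prove (c)$\Rightarrow$(d)$\Rightarrow$(e)$\Rightarrow$(b). The passage from (c) back to (b) says that $\varepsilon_n$ cannot be large on a sparse set of indices only, in agreement with \eqref{eq:layervar}, where one scale affects a whole block of indices.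

\subsection{From the Grunsky matrix to the Schwarzian: (c)$\Rightarrow$(d)}
Let $|z|=R=1+d$ with $0<d\le1$. The function $U(z,\cdot)$ is holomorphic in the disk $|\zeta-z|<d$, which lies in $\Delta$. By Proposition~\ref{prop:sym}, the sub-mean value property of $|U(z,\cdot)|^2$, and the formula $\int_{|\zeta|>1}|\sum_mg_m\zeta^{-m-1}|^2dA=\pi\sum_m|g_m|^2/m$,
\[
|S_\Psi(z)|^2\le\frac{36}{\pi d^2}\int_{|\zeta|>1}|U(z,\zeta)|^2dA(\zeta)=\frac{36}{d^2}\sum_m\Big|\sum_n\sqrt n\,c_{nm}z^{-n-1}\Big|^2 .
\]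
Integrate over $\theta=\arg z$, using Parseval's identity for each $m$:
\[
I(R)\le72\pi d^2\sum_nn\varepsilon_nR^{-2n-2}\le72\pi d^2\sum_nn\varepsilon_nq^n,\qquad q=R^{-2}.
\]
By (c), $T_N:=\sum_{n\le N}n\varepsilon_n\le N\sum_{n\le N}\varepsilon_n=o(N^2)$. Given $\eta>0$, choose $N_0$ with $T_N\le\eta N^2$ for $N>N_0$. Summation by parts and $\sum N^2q^N\le2(1-q)^{-3}$ give
\[
\sum_nn\varepsilon_nq^n=(1-q)\sum_NT_Nq^N\le\sum_{N\le N_0}T_N+\frac{2\eta}{(1-q)^2}.
\]
Since $1-q\ge1-R^{-1}\ge d/2$, we obtain $\limsup_{R\to1^+}I(R)\le576\pi\eta$, and (d) follows.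

\subsection{From the Schwarzian to an extension: (d)$\Rightarrow$(e)}
An arbitrary extension will not do: the ellipse satisfies (a), but its affine extension has $\mu\equiv k$ in $\mathbb{D}$. We need an extension whose coefficient at $z\in\mathbb{D}$ is small as soon as $\Psi$ is close to a M\"obius map on a large hyperbolic neighborhood of the mirror point $z^*$. An extension that commutes with M\"obius maps reduces this to the single point $z=0$, and compactness does the rest.

\subsubsection*{The Douady--Earle extension}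
For an orientation-preserving homeomorphism $h$ of $\mathbb{T}$ and $z,w\in\mathbb{D}$ let
\[
\mathcal F_h(z,w)=\frac1{2\pi}\int_{\mathbb{T}}\frac{h(\zeta)-w}{1-\bar wh(\zeta)}\,\frac{1-|z|^2}{|z-\zeta|^2}\,|d\zeta| .
\]
By \cite{DE}: for each $z$ the function $\mathcal F_h(z,\cdot)$ has a unique zero $w=E(h)(z)$ in $\mathbb{D}$; the map $E(h)$ is a real-analytic diffeomorphism of $\mathbb{D}$ that extends to a homeomorphism of $\overline{\mathbb{D}}$ with boundary values $h$; $E(A\circ h\circ B)=A\circ E(h)\circ B$ for M\"obius automorphisms $A,B$ of $\mathbb{D}$; and $E(h)$ is quasiconformal if $h$ is quasisymmetric, that is, the boundary map of a quasiconformal self-map of $\mathbb{D}$.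

\begin{lemma}\label{lem:DE}
If $h_j\to\mathrm{id}$ uniformly on $\mathbb{T}$, then $\mu_{E(h_j)}(0)\to0$.
\end{lemma}

\begin{proof}
For $|z|,|w|\le\frac12$ the integrand of $\mathcal F_h$ and its first derivatives in $z,w$ are uniformly Lipschitz functions of the value $h(\zeta)\in\mathbb{T}$. So $\mathcal F_{h_j}\to\mathcal F_{\rm id}$ in $C^1$ on this set, and $\mathcal F_{\rm id}(z,w)=\frac{z-w}{1-\bar wz}$ by the Poisson formula. Let $0<r\le\frac12$. Since $\mathcal F_{\rm id}(0,w)=-w$, for large $j$ the map $w\mapsto w+\mathcal F_{h_j}(0,w)$ sends $\{|w|\le r\}$ into itself. Its Brouwer fixed point is a zero of $\mathcal F_{h_j}(0,\cdot)$, hence equals $w_j:=E(h_j)(0)$. Thus $w_j\to0$. At $(0,0)$ the real differentials of $\mathcal F_{\rm id}$ in $z$ and in $w$ are $\mathrm{Id}$ and $-\mathrm{Id}$. Differentiating $\mathcal F_{h_j}(z,E(h_j)(z))=0$ at $z=0$ gives $DE(h_j)(0)=-(D_w\mathcal F_{h_j})^{-1}D_z\mathcal F_{h_j}$ at the point $(0,w_j)$, which tends to $\mathrm{Id}$. So $\partial E(h_j)(0)\to1$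 and $\bar\partial E(h_j)(0)\to0$.
\end{proof}

Fix a $K$-quasiconformal extension $f_0$ of $\Psi$, viewed on the sphere, and a Riemann map $\varphi:\mathbb{D}\to G$, extended homeomorphically to $\overline{\mathbb{D}}$. Then $h=\varphi^{-1}\circ\Psi|_{\mathbb{T}}$ is the boundary map of the $K$-quasiconformal self-map $\varphi^{-1}\circ f_0$ of $\mathbb{D}$. Define $f=\Psi$ on $\overline\Delta$ and $f=\varphi\circ E(h)$ on $\overline{\mathbb{D}}$. On $\mathbb{T}$ both formulas give $\Psi$, so $f$ is a homeomorphism, and by (Q2) it is an extension of $\Psi$. Its coefficient $\mu$ in $\mathbb{D}$ is that of $E(h)$, a continuous function.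

\subsubsection*{Local control of $\mu$}
Let $B(\xi,\rho)$ denote the open disks of the hyperbolic metric $2|dw|/(|w|^2-1)$ of $\Delta$, and let $\sigma(w)=(|w|^2-1)^2|S_\Psi(w)|$. By \eqref{eq:U}, $S_\Psi(w)=O(w^{-4})$, and $\sigma$ extends continuously to $\infty$. A M\"obius automorphism $B$ of $\mathbb{D}$ also preserves $\Delta$, is an isometry there, and satisfies $|B(w)|^2-1=|B'(w)|(|w|^2-1)$. Since $S_{M\circ\Psi\circ B}=(S_\Psi\circ B)B'^2$ for M\"obius $M$,
\begin{equation}\label{eq:inv}
(|w|^2-1)^2|S_{M\circ\Psi\circ B}(w)|=\sigma(B(w)).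
\end{equation}

\begin{lemma}\label{lem:local}
For each $\eta>0$ there are $\rho<\infty$ and $\tau>0$ such that $z\in\mathbb{D}\setminus\{0\}$ and $\sup_{B(z^*,\rho)}\sigma<\tau$ imply $|\mu(z)|<\eta$.
\end{lemma}

\begin{proof}
Otherwise there are $z_j$ with $\sup_{B(z_j^*,j)}\sigma<1/j$ and $|\mu(z_j)|\ge\eta$. Let $B_j(w)=\frac{w+z_j}{1+\bar z_jw}$, so $B_j(0)=z_j$, $B_j(\infty)=z_j^*$. Choose M\"obius maps $M_j$ such that $g_j:=M_j\circ f_0\circ B_j$ fixes $1,i,-1$, and automorphisms $A_j$ of $\mathbb{D}$ such that $h_j:=A_j\circ h\circ B_j$ fixes $1,i,-1$; the latter exist because $h\circ B_j$ preserves the cyclic order on $\mathbb{T}$. Let $e_j=A_j\circ\varphi^{-1}\circ f_0\circ B_j$ on $\overline{\mathbb{D}}$. It is $K$-quasiconformal in $\mathbb{D}$ with boundary values $h_j$, and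
\[
g_j\circ e_j^{-1}=M_j\circ\varphi\circ A_j^{-1}=:\varphi_j\quad\text{on }\overline{\mathbb{D}}
\]
is meromorphic in $\mathbb{D}$. Extend $e_j$ to the sphere by $\iota\circ e_j\circ\iota$. By (Q1), (Q2) and (Q4), along a subsequence $g_j\to g$, $e_j\to e$ and $e_j^{-1}\to e^{-1}$ uniformly, with $g,e$ homeomorphisms of the sphere fixing $1,i,-1$. Both $e$ and $e^{-1}$ map $\overline{\mathbb{D}}$ into itself and $\mathbb{T}$ into itself.

\emph{The outside.} On $\Delta$ the maps $g_j=M_j\circ\Psi\circ B_j$ are meromorphic and univalent, hence so is $g$. By \eqref{eq:inv}, $(|w|^2-1)^2|S_{g_j}(w)|<1/j$ on $B(\infty,j)$, and these disks exhaust $\Delta$. On $\Delta\setminus\{\infty,g^{-1}(\infty)\}$ the convergence $g_j\to g$ is locally uniform convergence of holomorphic functions with $g'\ne0$, so $S_g=\lim S_{g_j}=0$ and $g|_\Delta$ is M\"obius. As $g$ is continuous and fixes $1,i,-1$, it is the identity on $\overline\Delta$, and $g(\mathbb{D})=\mathbb{D}$.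

\emph{The inside.} We have $\varphi_j\to g\circ e^{-1}$ uniformly on $\overline{\mathbb{D}}$. The limit is a homeomorphism of $\overline{\mathbb{D}}$ onto itself, holomorphic in $\mathbb{D}$, and fixes $1,i,-1$; so it is the identity. Thus $e=g$ on $\overline{\mathbb{D}}$, in particular $e=\mathrm{id}$ on $\mathbb{T}$, and $h_j\to\mathrm{id}$ uniformly.

By Lemma~\ref{lem:DE}, $\mu_{E(h_j)}(0)\to0$. But $E(h_j)=A_j\circ E(h)\circ B_j$ with $A_j,B_j$ conformal, so $|\mu_{E(h_j)}(0)|=|\mu(z_j)|\ge\eta$, a contradiction.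
\end{proof}

\subsubsection*{The set where $\mu$ is large}
Lemma~\ref{lem:local} needs a supremum of $\sigma$, while (d) controls a mean. Subharmonicity bridges the two: a point where $\sigma$ is large costs a fixed amount of $\int(|\xi|-1)^2|S_\Psi|^2dA$ nearby. Fix $\eta>0$, with $\rho,\tau$ from Lemma~\ref{lem:local}, and let
\[
H_l=\{2^{-l-1}\le1-|z|<2^{-l}\},\qquad E_l=\{z\in H_l:|\mu(z)|\ge\eta\}.
\]
We claim that (d) implies $|E_l|=o(2^{-l})$. Constants $c_1,c_2,\dots$ depend only on $\rho$, and $l$ is large.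

\emph{Step 1.} If $z\in H_l$ and $\xi\in B(z^*,\rho+1)$, then $c_12^{-l}\le|\xi|-1\le c_22^{-l}\le1$. Indeed, the distance from $\infty$ to $w$ is $\int_{|w|}^\infty\frac{2\,dr}{r^2-1}=\log\frac{|w|+1}{|w|-1}$, and $\frac{|z^*|+1}{|z^*|-1}=\frac{1+|z|}{1-|z|}\in[2^l,2^{l+2}]$. By the triangle inequality $1+\frac2{|\xi|-1}\in[e^{-\rho-1}2^l,e^{\rho+1}2^{l+2}]$, which gives the claim with $c_1=\frac12e^{-\rho-1}$ and, once $e^{-\rho-1}2^l\ge2$, $c_2=4e^{\rho+1}$.

\emph{Step 2.} If $z\in E_l$, there is $\zeta\in B(z^*,\rho)$ with $\sigma(\zeta)\ge\tau/2$. Put $d=|\zeta|-1\le1$ and $D=\{|\xi-\zeta|<d/2\}$. On $D$ we have $|\xi|-1\ge d/2$, so the hyperbolic density is at most $1/(|\xi|-1)\le2/d$, and $D\subset B(\zeta,1)\subset B(z^*,\rho+1)$. Since $|S_\Psi|^2$ is subharmonic and $\sigma(\zeta)=d^2(2+d)^2|S_\Psi(\zeta)|\le9d^2|S_\Psi(\zeta)|$,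
\[
\int_{B(z^*,\rho+1)}(|\xi|-1)^2|S_\Psi|^2dA\ge\frac{d^2}4\cdot\frac{\pi d^2}4|S_\Psi(\zeta)|^2\ge\frac{\pi}{16}\cdot\frac{\tau^2}{324}=:c_0\tau^2 .
\]

\emph{Step 3.} For $\xi$ as in Step 1, the set of $z$ with $\xi\in B(z^*,\rho+1)$ has area at most $c_32^{-2l}$. Indeed, $\iota$ is an isometry onto $\mathbb{D}$ with the metric $2|dz|/(1-|z|^2)$, so with $a=\xi^*$ and $b=\tanh\frac{\rho+1}2$ such $z$ satisfy $|z-a|<b|1-\bar az|\le b(1-|a|^2)+b|z-a|$. Hence $|z-a|<\frac{2b}{1-b}(1-|a|)\le\frac{2b}{1-b}c_22^{-l}$.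

Integrate Step 2 over $z\in E_l$, interchange the integrals, and use polar coordinates with $x=|\xi|-1$:
\[
c_0\tau^2|E_l|\le c_32^{-2l}\int_{c_12^{-l}}^{c_22^{-l}}x^{-2}I(1+x)(1+x)\,dx\le\frac{2c_3}{c_1}\,2^{-l}\sup_{0<x\le c_22^{-l}}I(1+x)=o(2^{-l}).
\]
The annulus $1-s<|w|<1$ has area at most $2\pi s$ and meets $H_l$ only if $2^{-l}<2s$; the sum of these $2^{-l}$ is less than $4s$. As $|\mu|\le1$,
\[
\int_{1-s<|w|<1}|\mu|^2dA\le2\pi\eta^2s+\sum_{2^{-l}<2s}|E_l|=2\pi\eta^2s+o(s).
\]
Since $\eta$ is arbitrary and $f$ does not depend on it, (e) holds.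

\subsection{From the extension to the Grunsky matrix: (e)$\Rightarrow$(b)}
Let $f$ be the extension in (e), $k=\|\mu\|_\infty<1$, and $q(s)=\frac1s\int_{1-s<|w|<1}|\mu|^2dA$, so $q(s)\to0$. By \eqref{eq:beta} it suffices to show $\|\omega_n\|_2^2=o(n)$. For the first term $\mu u_n$ of \eqref{eq:neumann}, the quantity $\frac1{\pi n}\|\mu u_n\|_2^2$ is the average of $|\mu|^2$ against $\frac n\pi|w|^{2n-2}dA$, which is what (e) makes small. The other terms involve the nonlocal operator $S$, and two things must be excluded: that $\omega_n$ spreads far from $\mathbb{T}$, where (e) says nothing, and that $u_n+S\omega_n$ concentrates on the small set near $\mathbb{T}$ where $\mu$ is large. A weighted $L^2$ estimate excludes the first and an $L^p$ estimate with $p>2$ the second. In both spaces $\mu S$ must remain a contraction, so we need norms of $S$ close to $1$; this is where $k<1$ enters. Let $d(w)=\big||w|-1\big|$ and $W=d^{1/2}$.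
\begin{itemize}
\item[(S2)] $S$ is bounded on $L^p(\mathbb{C})$, $1<p<\infty$ (Calder\'on--Zygmund), and its norm $S_p$ tends to $1$ as $p\to2$ (Riesz--Thorin interpolation with (S1)).
\item[(S3)] There is $M<\infty$ such that $S$ is bounded on $L^2(W^\theta dA)$, $0<\theta<1$, with norm at most $M^\theta$.
\end{itemize}
For (S3), recall that $W$ is an \emph{$A_2$ weight} if the product of the averages of $W$ and of $W^{-1}$ over a disk is bounded uniformly over all disks. By the theorem of Coifman and Fefferman \cite{CF}, a Calder\'on--Zygmund singular integral such as $S$ is then bounded on $L^2(W\,dA)$, with some norm $M$. By Stein--Weiss interpolation with change of measure \cite{SW}, an operator with norms $M_0,M_1$ on $L^2(W_0\,dA)$, $L^2(W_1\,dA)$ has norm at most $M_0^{1-\theta}M_1^\theta$ on $L^2(W_0^{1-\theta}W_1^\theta dA)$; take $W_0=1$, $M_0=1$, $W_1=W$. We apply (S3) to $g\in L^2(\mathbb{C})$ vanishing off $\mathbb{D}$. Since $W\le1$ on $\mathbb{D}$, approximation of $g$ in $L^2(\mathbb{D})$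 and Fatou's lemma show that the bound holds for the $L^2$ operator $S$ of (S1).

\begin{lemma}\label{lem:A2}
$W$ is an $A_2$ weight.
\end{lemma}

\begin{proof}
Let $B$ be a disk with center $z$ and radius $r$. The function $d$ is $1$-Lipschitz. If $d(z)\ge2r$, then $\frac12d(z)\le d\le\frac32d(z)$ on $B$, and the product of averages is at most $\sqrt3$.

Let $d(z)<2r$. Then $W\le(3r)^{1/2}$ on $B$, and we claim that $|\{w\in B:d(w)<x\}|\le16\pi rx$ for $0<x\le3r$. If $r<\frac14$, then $\frac12<|z|<\frac32$, so $B$ lies in $|w|<2$ and in a sector of angle $2\arcsin(r/|z|)\le2\pi r$; the area is at most $2\pi r\cdot2\cdot2x$. If $r\ge\frac14$, the area of $\{d<x\}$ is $4\pi x\le16\pi rx$ for $x\le1$ and $\pi(1+x)^2\le4\pi x^2\le12\pi rx$ for $x>1$. Therefore, with $y_0=(3r)^{-1/2}$,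
\[
\int_BW^{-1}dA=\int_0^\infty|\{w\in B:d(w)<y^{-2}\}|\,dy\le\pi r^2y_0+\frac{16\pi r}{y_0}=49\,\pi r^2y_0,
\]
and the product of averages is at most $49$.
\end{proof}

Fix $p>2$ with $kS_p<1$ and $\theta\in(0,1)$ with $kM^\theta<1$, and put $\delta=\theta/2$, so that $W^\theta=(1-|w|)^\delta$ on $\mathbb{D}$. Let $A>0$ and $n>A$. Constants $c$ depend neither on $n$ nor on $A$.

\emph{Far from the circle.} Let $\|\cdot\|_*$ be the norm of $L^2(W^\theta dA)$. We have $\|\omega_n\|_*\le\|\omega_n\|_2<\infty$, and \eqref{eq:neumann} with (S3) gives $\|\omega_n\|_*\le k\|u_n\|_*+kM^\theta\|\omega_n\|_*$, so $\|\omega_n\|_*\le c\|u_n\|_*$. The mean of $1-r$ against the probability measure $2nr^{2n-1}dr$ on $(0,1)$ is $\frac1{2n+1}$, so Jensen's inequality for the concave function $x^\delta$ gives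
\[
\|u_n\|_*^2=\pi n\int_0^1(1-r)^\delta\,2nr^{2n-1}dr\le\pi n(2n+1)^{-\delta}\le\pi n^{1-\delta}.
\]
Where $1-|w|>A/n$ the weight exceeds $(A/n)^\delta$. Hence
\begin{equation}\label{eq:inner}
\int_{1-|w|>A/n}|\omega_n|^2dA\le(n/A)^\delta\|\omega_n\|_*^2\le c\,A^{-\delta}n .
\end{equation}

\emph{Near the circle.} The series \eqref{eq:neumann} also converges in $L^p$, since $\mu S$ has norm at most $kS_p<1$ there. Its terms vanish off $\mathbb{D}$ and $L^p(\mathbb{D})\subset L^2(\mathbb{D})$, so the limit is again $\omega_n$, and $\|\omega_n\|_p\le c\|u_n\|_p$. Let $\mathcal G_n=\chi_{\mathbb{D}}(u_n+S\omega_n)$, so that $\omega_n=\mu\mathcal G_n$ and $\|\mathcal G_n\|_p\le c\|u_n\|_p$. Since $p(n-1)+2\ge2n$, we have $\|u_n\|_p^p=\frac{2\pi n^p}{p(n-1)+2}\le\pi n^{p-1}$. H\"older's inequality with exponents $\frac p2$ and $\frac p{p-2}$, and $|\mu|^{2p/(p-2)}\le|\mu|^2$, give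
\begin{equation}\label{eq:outer}
\int_{0<1-|w|\le A/n}|\mu|^2|\mathcal G_n|^2dA\le c\,n^{2-\frac2p}\Big(\frac An\,q\Big(\frac An\Big)\Big)^{1-\frac2p}=c\,n\,A^{1-\frac2p}q\Big(\frac An\Big)^{1-\frac2p}.
\end{equation}

By \eqref{eq:beta}, \eqref{eq:inner} and \eqref{eq:outer}, $\pi\varepsilon_n\le cA^{-\delta}+cA^{1-2/p}q(A/n)^{1-2/p}$. For fixed $A$ the second term tends to $0$, so $\limsup\varepsilon_n\le cA^{-\delta}$ for every $A>0$, and $\varepsilon_n\to0$. This completes the proof of Theorem~\ref{thm:char}. \qed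

\section{Rectifiable curves}\label{sec:rect}

\begin{proof}[Proof of Corollary~\ref{cor:rect}]
By \eqref{eq:KN} the integrand $(R-1)^4|S_\Psi(Re^{i\theta})|^2$ of $I(R)$ is bounded by an absolute constant. If it tends to $0$ for almost every $\theta$, in particular if it does so uniformly, dominated convergence gives (d), and Theorem~\ref{thm:char} gives (a).

Let $\Gamma$ be rectifiable and $z_0\in G$. The inversion $z\mapsto1/(z-z_0)$ is Lipschitz near $\Gamma$, so $\psi(u)=1/(\Psi(1/u)-z_0)$ maps $\mathbb{D}$ conformally onto a bounded Jordan domain with rectifiable boundary. By the theorem of F.~and M.~Riesz (see \cite[Sect.~6.3]{Pom}), $\psi'$ belongs to the Hardy space $H^1$, so it has finite nonzero angular limits almost everywhere on $\mathbb{T}$. Since $\psi'(u)=\Psi'(1/u)\,u^{-2}\psi(u)^2$ and $\psi$ is continuous and nonzero on $\mathbb{T}$, the same holds for $\Psi'$.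

Let $g=\log\Psi'$, holomorphic in $\Delta$ with $g(\infty)=0$, and let $e^{i\theta}$ be a point where $\Psi'$ has an angular limit $\ell\ne0,\infty$. In a small truncated Stolz angle at $e^{i\theta}$, the function $g-\operatorname{Log}(\Psi'/\ell)$ is continuous and its exponential is $\ell$, so it is a constant $g_0$, and $g\to g_0$ in the angle. The disks of radius $\frac12(R-1)$ about $Re^{i\theta}$ lie in the angle of half-opening $\pi/6$ about the radius. If $\delta(R)$ is the supremum of $|g-g_0|$ on such a disk, then $\delta(R)\to0$, and Cauchy's estimates give $(R-1)|g'(Re^{i\theta})|\le2\delta(R)$ and $(R-1)^2|g''(Re^{i\theta})|\le8\delta(R)$. Since $S_\Psi=g''-\frac12g'^2$, we get $(R-1)^2S_\Psi(Re^{i\theta})\to0$ for almost every $\theta$.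
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ahlfors}
Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{CF}
Coifman and Fefferman, Studia Math. 51 (1974).

\bibitem{DE}
Douady and Earle, Acta Math. 157 (1986).

\bibitem{Pom}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\bibitem{SW}
Stein and Weiss, Trans. AMS 87 (1958).

\bibitem{talk}
\emph{Strong Asymptotics for Bergman and Szeg\H{o} Polynomials over Domains with Corners},
\texttt{https://pythagoras.mas.ucy.ac.cy/\textasciitilde nikos/Moscow2016.pdf}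

\end{thebibliography}
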